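# A sharp lower bound for an integral over palindromic polynomials

## The quadratic $1+\alpha x+x^2$

Take $\alpha>0$ and let $p(x)=1+\alpha x+x^2$. We compare two functions of $\alpha$. The first is the integral
$$G(\alpha)=\int_0^\infty\frac{dx}{1+\alpha x+x^2}.$$
The second uses only ratios of consecutive coefficients $a_0=1$, $a_1=\alpha$, $a_2=1$:
$$R(\alpha)=1\cdot\frac{a_1}{a_0}+2\cdot\frac{a_2}{a_1}=\alpha+\frac2\alpha .$$
At $\alpha=2$ the polynomial is $(1+x)^2$, so $G(2)=\int_0^\infty(1+x)^{-2}dx=1$ and $R(2)=3$. Thus $G=3/R$ at $\alpha=2$. What happens elsewhere?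

Suppose first that $0<\alpha<2$ and write $\alpha=2\cos\varphi$ with $0<\varphi<\pi/2$. Since $p(x)=(x+\cos\varphi)^2+\sin^2\varphi$,
$$G=\frac1{\sin\varphi}\Big[\arctan\frac{x+\cos\varphi}{\sin\varphi}\Big]_0^\infty=\frac1{\sin\varphi}\Big(\frac\pi2-\Big(\frac\pi2-\varphi\Big)\Big)=\frac{\varphi}{\sin\varphi},\qquad \frac3R=\frac{3\alpha}{\alpha^2+2}=\frac{3\cos\varphi}{1+2\cos^2\varphi}.$$
Put $\psi=2\varphi$. Because $2\sin\varphi\cos\varphi=\sin\psi$ and $1+2\cos^2\varphi=2+\cos\psi$,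
$$G-\frac3R=\frac{f(\psi)}{2\sin\varphi},\qquad f(\psi)=\psi-\frac{3\sin\psi}{2+\cos\psi}.$$
Now $f(0)=0$, and with $c=\cos\psi$,
$$f'(\psi)=1-\frac{3(2c+1)}{(2+c)^2}=\frac{(1-c)^2}{(2+c)^2}>0\qquad(0<\psi<\pi).$$
So $G>3/R$ for $0<\alpha<2$.

If $\alpha>2$, write $\alpha=2\cosh\tau$ with $\tau>0$. The roots of $p$ are $-e^{\pm\tau}$, and partial fractions give
$$G=\frac1{2\sinh\tau}\Big[\log\frac{x+e^{-\tau}}{x+e^{\tau}}\Big]_0^\infty=\frac{\tau}{\sinh\tau}.$$
The same algebra applies with hyperbolic functions: for $\psi=2\tau$ one gets $G-3/R=\frac1{2\sinh\tau}\big(\psi-\frac{3\sinh\psi}{2+\cosh\psi}\big)$, and the bracket has derivative $\frac{(\cosh\psi-1)^2}{(2+\cosh\psi)^2}>0$. So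
$$\int_0^\infty\frac{dx}{1+\alpha x+x^2}\ \ge\ \frac{3}{\alpha+2/\alpha}\qquad\text{for all }\alpha>0,\text{ with equality only at }\alpha=2 .$$

The contact at $\alpha=2$ is of exactly second order. Indeed $f'(\psi)\sim\psi^4/36$, so $f(\psi)\sim\psi^5/180$ and $G-3/R\sim\frac{(2\varphi)^5}{360\,\varphi}=\frac4{45}\varphi^4$, while $2-\alpha=2(1-\cos\varphi)\sim\varphi^2$. Hence $G-3/R\sim\frac4{45}(\alpha-2)^2$; the hyperbolic side gives the same.

## The functions $\mathcal G_n$ and $\mathcal R_n$ in degree $n$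

We want the same comparison in every degree. Let $n\ge2$, $m=\lfloor n/2\rfloor$, and $\mathcal O_m=(0,\infty)^m$. For $(\alpha_1,\dots,\alpha_m)\in\mathcal O_m$ put $\alpha_0=1$ and
$$p(x;\alpha_1,\dots,\alpha_m)=\sum_{k=0}^na_kx^k,\qquad a_k=\alpha_{\min(k,n-k)} .$$
This is a palindromic polynomial: $a_k=a_{n-k}$ and $a_0=a_n=1$. For instance, $n=3$ gives $1+\alpha x+\alpha x^2+x^3$ and $n=4$ gives $1+\alpha_1x+\alpha_2x^2+\alpha_1x^3+x^4$. Define
$$\mathcal G_n=\int_0^\infty\frac{dx}{p(x;\alpha)^{2/n}}=2\int_0^1\frac{dx}{p(x;\alpha)^{2/n}},\qquad \mathcal R_n=\sum_{k=1}^nk\frac{a_k}{a_{k-1}},\qquad \mathscr G_n=\mathcal G_n-\frac{n(n+1)}{2\mathcal R_n}.$$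
The two integrals for $\mathcal G_n$ agree because $p(1/x)=x^{-n}p(x)$, so the substitution $x\mapsto1/x$ carries $\int_1^\infty$ to $\int_0^1$. Finally let $\mathcal P_n=\big(\binom n1,\dots,\binom nm\big)$, the point where $p=(1+x)^n$. There $\mathcal G_n=\int_0^\infty(1+x)^{-2}dx=1$. Since $k\binom nk/\binom n{k-1}=n+1-k$, also $\mathcal R_n=\sum_{k=1}^n(n+1-k)=\frac{n(n+1)}2$. So $\mathscr G_n(\mathcal P_n)=0$.

The paper "Hidden Structure And Uniqueness Of Solution In A Nonlinear System Of Geometric Origin" (https://deleo.website/sys.pdf) poses the following conjecture: for each $n\ge2$, $\mathscr G_n$ has a strict local minimum at $\mathcal P_n$ (equivalently, $\mathcal P_n$ is an isolated zero of $\mathscr G_n$). For $n=2$ we have just checked this, in a global form. Already for $n=3$ the integral is $\int_0^\infty(1+\alpha x+\alpha x^2+x^3)^{-2/3}dx$, and the trigonometric substitutions above have no evident counterpart.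

The conjecture is true, also in the global form. It is convenient to drop the palindromic condition. For $n\ge1$ and $p(x)=\sum_{k=0}^na_kx^k$ with all $a_k>0$, put
$$G(p)=\int_0^\infty\frac{dx}{p^{2/n}},\qquad J(p)=\int_0^\infty\Big(\frac{p'}p\Big)^2dx,\qquad R(p)=\sum_{k=1}^nk\frac{a_k}{a_{k-1}} .$$
Both integrands are continuous on $[0,\infty)$ and $O(x^{-2})$ at infinity, so both integrals converge.

**Theorem 1.** For all $a_0,\dots,a_n>0$: $J(p)\le\dfrac{2n}{n+1}R(p)$, with equality if and only if $p(x)=a_0(1+\lambda x)^n$ for some $\lambda>0$.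

**Theorem 2.** For all $a_0,\dots,a_n>0$:
$$a_0^{2/n}G(p)\ \ge\ \frac{n^2}{J(p)}\ \ge\ \frac{n(n+1)}{2R(p)},$$
and the outer terms are equal if and only if $p(x)=a_0(1+\lambda x)^n$ for some $\lambda>0$.

**Corollary.** For every $n\ge2$, $\mathscr G_n\ge0$ on $\mathcal O_m$, and $\mathscr G_n=0$ only at $\mathcal P_n$. So $\mathcal P_n$ is the strict global minimum and the only zero of $\mathscr G_n$; in particular the conjecture holds.

**Theorem 3.** Let $n\ge2$. Use local coordinates $\alpha_k=\binom nke^{u_k}$ $(1\le k\le m)$, extended by $u_0=0$, $u_{n-k}=u_k$, and set $d_k=u_k-u_{k-1}$. Then the gradient of $\mathscr G_n$ vanishes at $\mathcal P_n$, and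
$$\mathscr G_n=\tfrac1nH(u)+O(|u|^3),\qquad H(u)\ge\frac{n+5}{12(n+1)}\sum_{k=1}^nd_k^2,$$
so the Hessian at $\mathcal P_n$ is positive definite.

## What Jensen's inequality gives, and where it breaks

To compare $p$ with $(1+x)^n$, write $a_k=\binom nke^{u_k}$ and substitute $\theta=x/(1+x)$. Then $d\theta=dx/(1+x)^2$ and
$$\frac{p(x)}{(1+x)^n}=\sum_{k=0}^n\binom nk\theta^k(1-\theta)^{n-k}e^{u_k}=E_\theta e^{u_K},\qquad K\sim\mathrm{Bin}(n,\theta),$$
so that
$$G(p)=\int_0^1\big(E_\theta e^{u_K}\big)^{-2/n}d\theta. \tag{1}$$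
The function $y\mapsto y^{-2/n}$ is convex. Jensen's inequality, together with
$$\int_0^1\binom nk\theta^k(1-\theta)^{n-k}d\theta=\frac1{n+1}\qquad(0\le k\le n), \tag{2}$$
gives
$$G(p)\ge M^{-2/n},\qquad M=\frac1{n+1}\sum_{k=0}^ne^{u_k}.$$
This is an equality at $\mathcal P_n$. To finish we would need $R\ge\frac{n(n+1)}2M^{2/n}$. This last inequality is false in general, even for palindromic $p$.

Take $n=24$ and $a_k=\binom{24}ky^{\min(k,24-k)}$ with $y>0$. Since $k\binom nk/\binom n{k-1}=n+1-k$,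
$$R=y\sum_{k=1}^{12}(25-k)+\frac1y\sum_{k=13}^{24}(25-k)=222\,y+\frac{78}y .$$
On the other side $M\ge y^{12}/25$, so $M^{2/24}\ge y\cdot25^{-1/12}=y\cdot5^{-1/6}$. As $(4/3)^6=4096/729>5$, we have $5^{-1/6}>\frac34$, and
$$\frac{24\cdot25}2M^{2/24}> 300\cdot\tfrac34\,y=225\,y .$$
At $y=6$ the right side is $1350$, while $R=1332+13=1345$. The needed inequality fails.

The non-palindromic family shows what was lost. For $p=(1+\lambda x)^n$ we have $G(p)=1/\lambda$ and $R(p)=\lambda\frac{n(n+1)}2$, so $G=\frac{n(n+1)}{2R}$ exactly, for every $\lambda>0$. But there $e^{u_k}=\lambda^k$, and by the arithmetic–geometric mean inequality $M=\frac{1+\lambda+\dots+\lambda^n}{n+1}>\lambda^{n/2}$ for $\lambda\ne1$, so Jensen's bound $M^{-2/n}$ is strictly smaller than $1/\lambda$. An argument that gives the comparison of $G$ with $R$ for all positive coefficients must be exact along the whole family $(1+\lambda x)^n$, not only at $\lambda=1$.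

## Cauchy–Schwarz and the quantity $J(p)$

The polynomials $a_0(1+\lambda x)^n$ are those for which $q=p^{1/n}$ is affine, with positive slope. In terms of $q$,
$$G(p)=\int_0^\infty q^{-2}dx,\qquad \frac{J(p)}{n^2}=\int_0^\infty\Big(\frac{q'}q\Big)^2dx ,$$
since $q'/q=p'/(np)$. The two functions $1/q$ and $q'/q$ are proportional exactly when $q'$ is constant, and their product $q'/q^2$ integrates explicitly. So Cauchy–Schwarz is exact on the family:
$$G(p)\cdot\frac{J(p)}{n^2}\ \ge\ \Big(\int_0^\infty p^{-1/n}\frac{p'}{np}\,dx\Big)^2=\Big(\big[-p^{-1/n}\big]_0^\infty\Big)^2=a_0^{-2/n}, \tag{3}$$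
because $p(0)=a_0$ and $p(x)\to\infty$ as $x\to\infty$. This is the first inequality of Theorem 2. The second is Theorem 1 rearranged, and everything now rests on Theorem 1: an upper bound for $J$ by the coefficient ratios.

Two checks. For $n=1$ and $p=a_0+a_1x$ we get $J=\int_0^\infty\frac{a_1^2\,dx}{(a_0+a_1x)^2}=\frac{a_1}{a_0}=R$, and $\frac{2n}{n+1}=1$, so Theorem 1 is an identity, as it should be: every such $p$ is $a_0(1+\lambda x)$. For $n=2$ and $p=1+\alpha x+x^2$, integrate $(p'/p)'=p''/p-(p'/p)^2$ over $(0,\infty)$ to get $J=\int_0^\infty p''/p\,dx+p'(0)/p(0)=2G+\alpha$. At $\alpha=1$, $\varphi=\pi/3$ and $G=\frac{2\pi}{3\sqrt3}\approx1.209$, so $n^2/J=4/(2G+1)\approx1.170$, while $\frac{n(n+1)}{2R}=1$. The chain in Theorem 2 reads $1.209\ge1.170\ge1$.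

## Coordinates in which $R$ is linear

Multiplying $p$ by a constant changes neither side of Theorem 1, so let $a_0=1$. Put
$$r_j=(j+1)\frac{a_{j+1}}{a_j}\qquad(0\le j\le n-1).$$
Then $r=(r_0,\dots,r_{n-1})$ ranges over $(0,\infty)^n$ and determines $p=p_r$:
$$a_k=\prod_{j<k}\frac{r_j}{j+1},\qquad R(p_r)=\sum_{j=0}^{n-1}r_j .$$
For $n=2$, $p_r=1+r_0x+\frac{r_0r_1}2x^2$. The point $r^*$ with $r_j^*=n-j$ gives $a_k=\prod_{j<k}\frac{n-j}{j+1}=\binom nk$, so $p_{r^*}=(1+x)^n$. For $\lambda>0$, replacing $r$ by $\lambda r$ multiplies $a_k$ by $\lambda^k$, so $p_{\lambda r}(x)=p_r(\lambda x)$; in particular $p_{\lambda r^*}=(1+\lambda x)^n$, and the equality family is the ray through $r^*$. A change of variables gives $J(p_{\lambda r})=\lambda J(p_r)$, so $J$ is homogeneous of degree $1$ in $r$.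

In these coordinates Theorem 1 says that $J$ lies below the linear function $\frac{2n}{n+1}\sum_jr_j$, which it touches along the ray. A concave function lies below each of its tangents. So the plan is: show that $J$ is concave along segments starting at $r^*$, and check that its tangent at $r^*$ is the stated linear function.

Concavity cannot be seen pointwise in $x$. For $n=1$, $(p'/p)^2=\frac{r^2}{(1+rx)^2}$, whose second derivative in $r$ is $\frac{2(1-2rx)}{(1+rx)^4}$. This is positive for $rx<\frac12$ and negative for $rx>\frac12$, although the integral over $x$ is $J=r$, with second derivative $0$. The cancellation happens between different values of $x$, so an integration by parts in $x$ must enter.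

## The random index $K$ and its derivatives

Fix $r\in(0,\infty)^n$ and let $r(t)=(1-t)r^*+t\,r$. Choose $\delta>0$ so small that all $r_i(t)$ are positive on the compact interval $I=[-\delta,1+\delta]$, and let
$$j(t)=J(p_{r(t)}),\qquad t\in I .$$

**Definition.** Let $x=e^s$ with $s\in\mathbb R$, and $U_k(t)=\sum_{i<k}\log\frac{r_i(t)}{i+1}$, the logarithm of the coefficient $a_k(t)$ of $p_{r(t)}$. Let $K$ be the random variable on $\{0,\dots,n\}$ with
$$P(K=k)=\pi_k=\frac{e^{U_k(t)+sk}}{\sum_le^{U_l(t)+sl}}=\frac{a_k(t)x^k}{p_{r(t)}(x)} .$$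
All expectations until the end of the proof of Theorem 1 are under this law, which depends on $(t,s)$. Put also (a dot is $d/dt$)
$$\eta_i=\frac{\dot r_i}{r_i},\qquad \xi_k=\sum_{i<k}\eta_i,\qquad \zeta_k=\sum_{i<k}\eta_i^2,$$
and write $\xi=\xi_K$, $\zeta=\zeta_K$, $\mu=EK$.

For $n=1$, $P(K=1)=\frac{rx}{1+rx}$. For $n=2$, $\xi$ takes the values $0,\eta_0,\eta_0+\eta_1$ and $\zeta$ the values $0,\eta_0^2,\eta_0^2+\eta_1^2$ at $K=0,1,2$. In general $\xi_0=\zeta_0=0$.

**Step 1: the derivatives of $\mu$.** This step expresses everything through variances and covariances. We have $\dot U_k=\xi_k$. Since $\ddot r=0$, $\dot\eta_i=-\dot r_i^2/r_i^2=-\eta_i^2$, hence $\dot\xi_k=-\zeta_k$. Let $L(t,s)=\log\sum_ke^{U_k(t)+sk}=\log p_{r(t)}(e^s)$. If $\phi_k$ does not depend on $s$, differentiating the quotient defining $E\phi(K)$ gives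
$$\partial_sE\phi=\operatorname{Cov}(\phi,K),$$
and likewise, for $\phi_k=\phi_k(t)$, $\partial_tE\phi=E\dot\phi+\operatorname{Cov}(\phi,\xi)$. Therefore
$$L_s=EK=\mu,\quad L_{ss}=\operatorname{Var}K,\quad L_t=E\xi,\quad L_{ts}=\operatorname{Cov}(\xi,K),\quad L_{tt}=\operatorname{Var}\xi-E\zeta .$$
Consequently
$$\mu_s=\operatorname{Var}K,\qquad \mu_t=\partial_sE\xi=\operatorname{Cov}(\xi,K),\qquad \mu_{tt}=\partial_sL_{tt}=\partial_s(\operatorname{Var}\xi)-\operatorname{Cov}(\zeta,K).$$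
Also $\mu=L_s=x\,p'(x)/p(x)$, so $p'/p=\mu/x$, and with $dx=e^sds$,
$$j(t)=\int_{-\infty}^\infty\mu^2e^{-s}\,ds . \tag{4}$$

**Step 2: differentiating under the integral.** The factor $e^{-s}$ blows up at $-\infty$, so we need decay of the integrands there. On $I$ the numbers $\eta_i$, $\xi_k$, $\zeta_k$ are bounded and the coefficients satisfy $a_k(t)\le A$ for some constant $A$, with $a_0=1$. For $s\le0$,
$$P(K\ge1)=\frac{\sum_{k\ge1}a_ke^{sk}}{\sum_{k\ge0}a_ke^{sk}}\le A\sum_{k=1}^ne^{sk}\le nA\,e^s ,$$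
so $P(K\ge1)\le C\min(e^s,1)$ for all $s$, uniformly in $t\in I$. If $\phi_0=0$ and $|\phi_k|\le C$, then $|E\phi(K)|\le C\,P(K\ge1)$. Now write out
$$\operatorname{Cov}(\xi,K)=E[\xi K]-E\xi\,EK,\qquad \operatorname{Var}\xi=E\xi^2-(E\xi)^2,\qquad \partial_s\operatorname{Var}\xi=\operatorname{Cov}(\xi^2,K)-2E\xi\operatorname{Cov}(\xi,K),$$
and similarly $\operatorname{Var}K$ and $\operatorname{Cov}(\zeta,K)$. Every term is a product of expectations of bounded functions of $K$, at least one of which vanishes at $K=0$, because $\xi_0=\zeta_0=0$ and $K=0$ there. Hence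
$$\mu,\ \mu_t,\ \mu_{tt},\ \operatorname{Var}\xi,\ \operatorname{Var}K,\ \operatorname{Cov}(\zeta,K),\ \partial_s\operatorname{Var}\xi\quad\text{are all bounded by } C\min(e^s,1), \tag{5}$$
uniformly on $I$. The integrands $\mu^2e^{-s}$, $2\mu\mu_te^{-s}$ and $2(\mu_t^2+\mu\mu_{tt})e^{-s}$ are continuous in $t$ and dominated by $C\min(e^{2s},1)e^{-s}$, which is at most $Ce^{s}$ for $s\le0$ and $Ce^{-s}$ for $s\ge0$, so it is integrable. By dominated convergence $j\in C^2(I)$, with
$$j'=2\int\mu\,\mu_t\,e^{-s}ds,\qquad j''=2\int\big[\mu_t^2+\mu\,\partial_s(\operatorname{Var}\xi)-\mu\operatorname{Cov}(\zeta,K)\big]e^{-s}ds .$$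

## Concavity of $j$

**Step 3: integrating by parts.** The term $\mu\,\partial_s(\operatorname{Var}\xi)$ has no evident sign; this step trades it for variances. By (5) the boundary term $e^{-s}\mu\operatorname{Var}\xi$ is $O(e^{s})$ at $-\infty$ and $O(e^{-s})$ at $+\infty$, so it vanishes at both ends. Since $\partial_s(e^{-s}\mu)=e^{-s}(\mu_s-\mu)$ and $\mu_s=\operatorname{Var}K$,
$$\int e^{-s}\mu\,\partial_s(\operatorname{Var}\xi)\,ds=\int e^{-s}(\mu-\operatorname{Var}K)\operatorname{Var}\xi\,ds .$$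
Insert this and $\mu_t=\operatorname{Cov}(\xi,K)$ into $j''$ and group the terms:
$$\tfrac12j''=\int e^{-s}\Big\{\big[\operatorname{Cov}(\xi,K)^2-\operatorname{Var}K\operatorname{Var}\xi\big]+\mu\big[\operatorname{Var}\xi-\operatorname{Cov}(\zeta,K)\big]\Big\}ds . \tag{6}$$
As a test, if all $\eta_i$ equal one number $c$ at the given $t$, then $\xi=cK$ and $\zeta=c^2K$, so both brackets vanish. This agrees with the linearity of $J$ along rays, and with $n=1$, where $J=r$.

**Step 4: both brackets are nonpositive.** The first bracket is $\le0$ by Cauchy–Schwarz for covariances. For the second, let $k>l$. Cauchy–Schwarz for a sum of $k-l$ terms gives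
$$(\xi_k-\xi_l)^2=\Big(\sum_{l\le i<k}\eta_i\Big)^2\le(k-l)\sum_{l\le i<k}\eta_i^2=(k-l)(\zeta_k-\zeta_l). \tag{7}$$
Both ends are symmetric in $k,l$ and vanish for $k=l$, so the inequality between them holds for all $k,l$. For any functions $f,g$ of $K$ one has $\operatorname{Cov}(f,g)=\frac12\sum_{k,l}\pi_k\pi_l(f_k-f_l)(g_k-g_l)$ (expand the product). Hence
$$\operatorname{Var}\xi=\tfrac12\sum_{k,l}\pi_k\pi_l(\xi_k-\xi_l)^2\le\tfrac12\sum_{k,l}\pi_k\pi_l(k-l)(\zeta_k-\zeta_l)=\operatorname{Cov}(\zeta,K). \tag{8}$$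
Since $\mu>0$, the integrand in (6) is $\le0$, and $j''\le0$ on $[0,1]$.

## The tangent at $(1+x)^n$, and the case of equality

**Step 5: computing $j(0)$ and $j'(0)$.** At $t=0$ the polynomial is $(1+x)^n$ and $\pi_k=\binom nkx^k/(1+x)^n$, so $K\sim\mathrm{Bin}(n,\theta)$ with $\theta=\frac x{1+x}$. Thus $\mu=n\theta$ and $e^{-s}=\frac1x=\frac{1-\theta}\theta$. First,
$$j(0)=\int_0^\infty\frac{n^2\,dx}{(1+x)^2}=n^2 .$$
Next, as $s$ runs over $\mathbb R$, $\theta$ increases from $0$ to $1$, and $\mu_t\,ds=\partial_s(E\xi)\,ds=\frac d{d\theta}(E_\theta\xi)\,d\theta$. So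
$$j'(0)=2\int_0^1n\theta\,\frac{1-\theta}\theta\,\frac d{d\theta}(E_\theta\xi)\,d\theta=2n\int_0^1(1-\theta)\frac d{d\theta}(E_\theta\xi)\,d\theta=2n\int_0^1E_\theta\xi\,d\theta .$$
The boundary term $[(1-\theta)E_\theta\xi]_0^1$ vanishes: at $\theta=1$ because of the factor $1-\theta$, at $\theta=0$ because $K=0$ there and $\xi_0=0$. By (2),
$$j'(0)=\frac{2n}{n+1}\sum_{k=0}^n\xi_k .$$
In the double sum $\sum_{k=0}^n\sum_{i<k}\eta_i$ each $\eta_i$ occurs for $k=i+1,\dots,n$, that is, $n-i$ times. Since $n-i=r_i^*$ and, at $t=0$, $\eta_i=(r_i-r_i^*)/r_i^*$,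
$$\sum_{k=0}^n\xi_k=\sum_{i=0}^{n-1}r_i^*\eta_i=\sum_{i=0}^{n-1}(r_i-r_i^*)=R-\frac{n(n+1)}2 .$$

**Step 6: the inequality.** Concavity on $[0,1]$ puts $j(1)$ below the tangent at $0$:
$$J(p_r)=j(1)\le j(0)+j'(0)=n^2+\frac{2n}{n+1}\Big(R-\frac{n(n+1)}2\Big)=\frac{2n}{n+1}R .$$

**Step 7: equality.** Suppose equality holds. The function $g(t)=j(0)+j'(0)t-j(t)$ is convex on $[0,1]$ with $g(0)=g'(0)=0$, so $g'\ge0$ and $g$ is nondecreasing; as $g(1)=0$, $g\equiv0$. Hence $j''(0)=0$. In (6) at $t=0$ the integrand is continuous in $s$ and is a sum of two nonpositive terms, so both terms vanish for every $s$. Since $\mu>0$, $\operatorname{Var}\xi=\operatorname{Cov}(\zeta,K)$ at $t=0$, that is, equality holds in (8). All $\pi_k$ are positive, so equality holds in (7) for every pair, in particular for $(k,l)=(n,0)$: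
$$\Big(\sum_{i=0}^{n-1}\eta_i\Big)^2=n\sum_{i=0}^{n-1}\eta_i^2 .$$
By the equality case of Cauchy–Schwarz, all $\eta_i$ equal one constant $c$ at $t=0$, that is, $r-r^*=c\,r^*$. So $r=\lambda r^*$ with $\lambda=1+c$, and $\lambda>0$ because $r_i,r_i^*>0$. This means $p=(1+\lambda x)^n$, or $p=a_0(1+\lambda x)^n$ before normalization. Conversely, for $p=a_0(1+\lambda x)^n$ we have $J=\int_0^\infty\frac{n^2\lambda^2}{(1+\lambda x)^2}dx=n^2\lambda$ and $\frac{2n}{n+1}R=\frac{2n}{n+1}\cdot\lambda\frac{n(n+1)}2=n^2\lambda$. Theorem 1 is proved. $\blacksquare$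

## From $J$ back to $\mathscr G_n$

**Proof of Theorem 2.** The first inequality is (3). Theorem 1 gives $\frac{n^2}J\ge\frac{n^2(n+1)}{2nR}=\frac{n(n+1)}{2R}$, the second. If the outer terms agree, then the second inequality is an equality, which is equality in Theorem 1, so $p=a_0(1+\lambda x)^n$. Conversely, for such $p$, $a_0^{2/n}G=\int_0^\infty(1+\lambda x)^{-2}dx=\frac1\lambda$ and $R=\lambda\frac{n(n+1)}2$, so the outer terms agree. $\blacksquare$

**Proof of the Corollary.** For $\alpha\in\mathcal O_m$ the polynomial $p(x;\alpha)$ has positive coefficients and $a_0=1$, so Theorem 2 gives $\mathscr G_n\ge0$. If $\mathscr G_n(\alpha)=0$, then $p(x;\alpha)=(1+\lambda x)^n$. Its leading coefficient is $\lambda^n=a_n=1$, so $\lambda=1$ and $\alpha=\mathcal P_n$. Conversely $\mathscr G_n(\mathcal P_n)=1-1=0$. So $\mathcal P_n$ is the unique zero and the strict global minimum, in particular a strict local minimum. $\blacksquare$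

## The Hessian at $\mathcal P_n$

A strict minimum may be flat to second order. Theorem 3 says that this one is not. Its proof is independent of Theorems 1 and 2, and since $\mathscr G_n(\mathcal P_n)=0$, it proves the conjecture as posed (the local statement) by itself.

Let $N=n+1$ and $S=\sum_{k=0}^nu_k$, and let $E_\theta,\operatorname{Var}_\theta$ refer to $K\sim\mathrm{Bin}(n,\theta)$, with $u=u_K$. Since $\binom nk=\binom n{n-k}$, the extension $u_{n-k}=u_k$ gives $a_k=\binom nke^{u_k}$ for all $0\le k\le n$.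

**Step 1: second-order expansion.** This step finds $H$. By (1), and by $k\binom nk/\binom n{k-1}=N-k$,
$$\mathcal G_n=\int_0^1\big(E_\theta e^{u}\big)^{-2/n}d\theta,\qquad \mathcal R_n=\sum_{k=1}^n(N-k)e^{d_k}.$$
Both are smooth in $u$: in the first, the integrand is smooth in $(u,\theta)$ on the compact range $0\le\theta\le1$, because $E_\theta e^u>0$. Three identities are needed.

- By (2), $\int_0^1E_\theta u\,d\theta=S/N$.
- As $u_0=0$, $S=\sum_{j=1}^n\sum_{k\le j}d_k=\sum_{k=1}^n(N-k)d_k$.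
- By symmetry $d_{N-k}=u_{n+1-k}-u_{n-k}=u_{k-1}-u_k=-d_k$. Reindexing by $k\mapsto N-k$ gives $\sum_k(N-k)d_k^2=\sum_kk\,d_k^2$, so each sum is half of their total: $\sum_k(N-k)d_k^2=\frac N2\sum_kd_k^2$.

Put $y=E_\theta e^u=1+E_\theta u+\frac12E_\theta u^2+O(|u|^3)$ into $y^{-2/n}=1-\frac2n(y-1)+\frac1n\big(\frac2n+1\big)(y-1)^2+O(|y-1|^3)$. The quadratic part is $\frac1n\big[-E_\theta u^2+(\frac2n+1)(E_\theta u)^2\big]=\frac1n\big[-\operatorname{Var}_\theta u+\frac2n(E_\theta u)^2\big]$. Hence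
$$\mathcal G_n=1-\frac{2S}{nN}+\frac1n\int_0^1\Big[-\operatorname{Var}_\theta u+\frac2n(E_\theta u)^2\Big]d\theta+O(|u|^3).$$
Similarly,
$$\mathcal R_n=\frac{nN}2+S+\frac N4\sum_kd_k^2+O(|u|^3)=\frac{nN}2\Big(1+\frac{2S}{nN}+\frac1{2n}\sum_kd_k^2\Big)+O(|u|^3),$$
and so
$$\frac{nN}{2\mathcal R_n}=1-\frac{2S}{nN}-\frac1{2n}\sum_kd_k^2+\frac{4S^2}{n^2N^2}+O(|u|^3).$$
Subtracting, the constant and linear terms cancel. Thus the gradient vanishes at $\mathcal P_n$ and $\mathscr G_n=\frac1nH(u)+O(|u|^3)$ with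
$$H(u)=\frac12\sum_kd_k^2-\int_0^1\operatorname{Var}_\theta u\,d\theta+\frac2n\int_0^1(E_\theta u)^2d\theta-\frac4n\Big(\frac SN\Big)^2 . \tag{9}$$

For $n=2$ we can compare with the first section. Put $u_1=v$; then $d_1=v$, $d_2=-v$, $S=v$, $N=3$ and $E_\theta u=2\theta(1-\theta)v$. Here $\int_0^1\big(2\theta(1-\theta)\big)^2d\theta=\frac2{15}$ and $\int_0^1\operatorname{Var}_\theta u\,d\theta=\big(\frac13-\frac2{15}\big)v^2=\frac15v^2$, so $H=\big(1-\frac15+\frac2{15}-\frac29\big)v^2=\frac{32}{45}v^2$ and $\mathscr G_2\approx\frac{16}{45}v^2$. Since $\alpha-2=2(e^v-1)\approx2v$, this is $\frac4{45}(\alpha-2)^2$, as before.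

**Step 2: the variance term.** We need an upper bound for $\operatorname{Var}_\theta u$ by the $d_k^2$. Recall the Efron–Stein inequality: for independent $X_1,\dots,X_n$ taking finitely many values, $\operatorname{Var}f(X_1,\dots,X_n)\le\sum_iE\operatorname{Var}_i f$, where $\operatorname{Var}_i$ is the variance in $X_i$ with the other variables held fixed. It follows by induction on $n$ (the case $n=1$ is an identity). Write $X=(X_1,\dots,X_{n-1})$ and $Y=X_n$. Then $\operatorname{Var}f=E\operatorname{Var}(f|Y)+\operatorname{Var}E(f|Y)$. The second term is the variance in $Y$ of an average over $X$ of the functions $f(X,\cdot)$; as the variance is a convex function of its argument, it is at most $E\operatorname{Var}_nf$. The first term is at most $\sum_{i<n}E\operatorname{Var}_if$ by the induction hypothesis.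

Write $K$ as a sum of $n$ independent Bernoulli($\theta$) variables. If all but one of them are fixed with sum $i$, then $u_K$ takes the values $u_i,u_{i+1}$ with probabilities $1-\theta,\theta$, and its variance is $\theta(1-\theta)d_{i+1}^2$. The sum of the others is $\mathrm{Bin}(n-1,\theta)$. Hence
$$\operatorname{Var}_\theta u\le n\theta(1-\theta)\sum_{i=0}^{n-1}\binom{n-1}i\theta^i(1-\theta)^{n-1-i}d_{i+1}^2 .$$
Integrate over $\theta$. Since
$$n\binom{n-1}i\int_0^1\theta^{i+1}(1-\theta)^{n-i}d\theta=\frac{n!}{i!\,(n-1-i)!}\cdot\frac{(i+1)!\,(n-i)!}{(n+2)!}=\frac{(i+1)(n-i)}{(n+1)(n+2)},$$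
we get, with $k=i+1$,
$$\int_0^1\operatorname{Var}_\theta u\,d\theta\le\sum_{k=1}^n\frac{k(N-k)}{N(N+1)}d_k^2\le\frac14\sum_kd_k^2,$$
because $k(N-k)\le\frac{N^2}4$ and $\frac{N}{N+1}\le1$.

**Step 3: the mean terms.** The last term of (9) is negative and must be absorbed. By Jensen, $\int_0^1(E_\theta u)^2d\theta\ge\big(\int_0^1E_\theta u\,d\theta\big)^2=(S/N)^2$. So the last two terms of (9) total at least $-\frac2n(S/N)^2$. To bound $S$, use $u_0=u_n=0$, which gives $\sum_kd_k=0$; subtracting $\frac N2\sum_kd_k=0$ from $S=\sum_k(N-k)d_k$,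
$$S=-\sum_{k=1}^n\Big(k-\frac N2\Big)d_k,\qquad S^2\le\sum_{k=1}^n\Big(k-\frac N2\Big)^2\sum_kd_k^2=\frac{n(n^2-1)}{12}\sum_kd_k^2 .$$
Thus $\frac2n\big(\frac SN\big)^2\le\frac2n\cdot\frac{n(n-1)(n+1)}{12(n+1)^2}\sum_kd_k^2=\frac{n-1}{6(n+1)}\sum_kd_k^2$.

**Step 4: conclusion.** Combining (9) with Steps 2 and 3,
$$H(u)\ge\frac14\sum_kd_k^2-\frac2n\Big(\frac SN\Big)^2\ge\Big(\frac14-\frac{n-1}{6(n+1)}\Big)\sum_kd_k^2=\frac{n+5}{12(n+1)}\sum_kd_k^2 .$$
As $u_0=0$, $\sum_kd_k^2=0$ only for $u=0$, so $H$ is positive definite. Because the gradient vanishes at $\mathcal P_n$, the Hessian in the coordinates $u$ is $D^{T}(\text{Hessian in }\alpha)\,D$, where $D=\operatorname{diag}\big(\binom n1,\dots,\binom nm\big)$ is the Jacobian of $u\mapsto\alpha$ at $u=0$. So the Hessian in $\alpha$ is positive definite as well. Theorem 3 is proved. $\blacksquare$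

## Sharpness, and no bound in the other direction

The constants in Theorems 1 and 2 are sharp, since they are attained, exactly on the family $a_0(1+\lambda x)^n$.

There is no reverse bound $\mathcal G_n\le C_n/\mathcal R_n$ on $\mathcal O_m$. Let $\alpha_1\to0^+$ with the other $\alpha_k$ (if any) fixed. The last term of $\mathcal R_n$ alone gives $\mathcal R_n\ge n\,a_n/a_{n-1}=n/\alpha_1\to\infty$. On the other hand $p$ decreases pointwise as $\alpha_1$ decreases, so $\mathcal G_n$ increases and does not tend to $0$. For $n=2$ this is visible in the formulas of the first section: as $\alpha\to0^+$, $\varphi\to\pi/2$ and $G=\varphi/\sin\varphi\to\pi/2$, while $3/R=3\alpha/(\alpha^2+2)\to0$.
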